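
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Regular maps into the spheres of dimension $1$, $3$ and $7$,\\ and an obstruction in even dimensions}


\begin{abstract}
For a real algebraic variety $Y$ let $\beta(Y)$ be the supremum of the integers $n\ge 0$ such that every continuous map into $Y$ from every $n$-dimensional compact connected nonsingular real algebraic variety is homotopic to a regular map. For $Y$ compact, nonsingular and of positive dimension one has $\beta(Y)\le\dim Y$, and it was conjectured that among irreducible $Y$ equality holds only for the circle. We disprove this: $\beta(\mathbb S^3)=3$ and $\beta(\mathbb S^7)=7$. More generally, for $n\in\{1,3,7\}$ we describe which homotopy classes of maps $X\to\mathbb S^n$ contain regular maps, for $X$ of any dimension. In the other direction we show that, for irreducible $Y$, the equality $\beta(Y)=\dim Y$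 forces every orientable component of $Y$ to be rationally null-homologous in every complexification of $Y$. Consequently the conjecture is true in every even dimension.
\end{abstract}

\section{Introduction}

\subsection{The question}

Real algebraic varieties are understood as in real algebraic geometry: algebraic subsets of some $\mathbb R^N$, and varieties isomorphic to them. Morphisms are regular maps, that is, maps whose components are quotients of polynomials with nowhere vanishing denominators. A nonsingular variety is also regarded as a smooth manifold with its Euclidean topology, and $\mathbb S^n\subset\mathbb R^{n+1}$ is the unit sphere.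

Given a variety $Y$, which continuous maps into $Y$ can be deformed to regular ones? Let $\beta(Y)$ be the supremum of all integers $n\ge 0$ with the following property: for every $n$-dimensional compact connected nonsingular real algebraic variety $X$, every continuous map $X\to Y$ is homotopic to a regular map. The following facts are known for compact nonsingular $Y$; see \cite{AASM}. Only (a) and (b) are used in our proofs.
\begin{itemize}
\item[(a)] $\beta(Y)\le\dim Y$ if $\dim Y\ge 1$.
\item[(b)] If $\dim Y=p$ and $H_k(Y;\mathbb Z/2)\ne 0$ for some $0<k<p$, then $\beta(Y)\le\max\{k,p-k\}-1$ when $k\ne p/2$, and $\beta(Y)\le p/2$ when $k=p/2$.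
\item[(c)] If $Y$ is irreducible and $\dim Y=1$, then $\beta(Y)=1$ if and only if $Y$ is biregularly isomorphic to $\mathbb S^1$.
\item[(d)] If $Y$ is irreducible and homeomorphic to $\mathbb S^n$, $n\ge 2$, then $n-1\le\beta(Y)\le n$. Moreover $\beta(\mathbb S^n)=n-1$ for $n$ even.
\end{itemize}

The simplest targets are the spheres $\mathbb S^n$, $n\ge1$. A map from a manifold of dimension less than $n$ into $\mathbb S^n$ is null-homotopic, so $\beta(\mathbb S^n)\ge n-1$, and by (a) the only question is whether the property holds in dimension $n$ itself. There, Hopf's theorem says that homotopy classes are classified by the degree (an integer if $X$ is orientable, an element of $\mathbb Z/2$ otherwise), and one asks whether regular maps $X\to\mathbb S^n$ realize every degree on every $X$. For even $n$ they do not, by (d). For $n=1$ they do, by (c). The following conjecture concerns the extreme case of (a).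

\begin{conjecture}[\cite{AASM}]\label{conj}
Let $Y$ be a compact nonsingular irreducible real algebraic variety of positive dimension. Up to biregular isomorphism, the only variety $Y$ (of any dimension) with $\beta(Y)=\dim Y$ is $\mathbb S^1$.
\end{conjecture}

\subsection{Results}

The conjecture fails for $\mathbb S^3$.

\begin{theorem}\label{thm:S3}
Let $X$ be a compact connected nonsingular real algebraic variety of dimension $3$. Every continuous map $X\to\mathbb S^3$ is homotopic to a regular map. Hence $\beta(\mathbb S^3)=3$, and Conjecture~\ref{conj} is false.
\end{theorem}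

What the circle and $\mathbb S^3$ have in common, and share with $\mathbb S^7$, is that they are unit spheres of normed division algebras. The full statement has no restriction on $\dim X$. (Nonsingular Zariski closed subsets are defined in Section~\ref{sec:local}.)

\begin{theorem}\label{thm:spheres}
Let $n\in\{1,3,7\}$, let $X$ be a compact connected nonsingular real algebraic variety of any dimension $m$, and let $\varphi:X\to\mathbb S^n$ be continuous. The following are equivalent.
\begin{enumerate}
\item[\textup{(i)}] $\varphi$ is homotopic to a regular map.
\item[\textup{(ii)}] $\varphi$ is homotopic to a smooth map $g$ having a regular value $y$ such that $g^{-1}(y)$ is empty or a nonsingular Zariski closed subset of $X$ of dimension $m-n$.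
\end{enumerate}
If $m\le n$, condition \textup{(ii)} always holds. Consequently $\beta(\mathbb S^n)=n$ for $n=1,3,7$.
\end{theorem}

\begin{corollary}\label{cor:fake}
Let $n\in\{1,3,7\}$, and let $Y$ be a compact connected nonsingular real algebraic variety of dimension $n$, homotopy equivalent to $\mathbb S^n$. Then $\beta(Y)=n$ if and only if there is a regular map $\mathbb S^n\to Y$ which is a homotopy equivalence.
\end{corollary}

Our last result gives necessary conditions. Let $Y$ be compact, nonsingular and irreducible of dimension $n\ge 1$, embedded as an algebraic subset of some $\mathbb R^N$, and let $\overline Y$ be its Zariski closure in $\mathbb P^N$, a projective variety over $\mathbb R$.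

\begin{definition}\label{def:complexification}
A \emph{complexification} of $Y$ is a smooth irreducible projective variety $W$ over $\mathbb R$ together with a (birational) resolution of singularities $W\to\overline Y$ that is an isomorphism over the smooth locus of $\overline Y$, for some embedding $Y\subset\mathbb R^N$.
\end{definition}

Complexifications exist by Hironaka's theorem. We check in Section~\ref{sec:complexification} that $W(\mathbb C)$ is connected and that $Y$ is a union of connected components of $W(\mathbb R)$. An orientable component $Y_0$ of $Y$ thus has a class $[Y_0]\in H_n(W(\mathbb C);\mathbb Q)$, well defined up to sign.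

\begin{theorem}\label{thm:necessary}
Let $Y$ be a compact nonsingular irreducible real algebraic variety of dimension $n\ge 1$.
\begin{enumerate}
\item[\textup{(1)}] If $\beta(Y)=n$, then $[Y_0]=0$ in $H_n(W(\mathbb C);\mathbb Q)$ for every orientable connected component $Y_0$ of $Y$ and every complexification $W$ of $Y$.
\item[\textup{(2)}] If $\beta(Y)=n\ge 2$, then $n$ is odd and every connected component $Y_0$ of $Y$ is a $\mathbb Z/2$-homology sphere with $[Y_0]=0$ in $H_n(W(\mathbb C);\mathbb Q)$ for every complexification $W$ of $Y$.
\end{enumerate}
In particular $\beta(Y)<\dim Y$ whenever $\dim Y$ is even and positive, so Conjecture~\ref{conj} holds in even dimensions.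
\end{theorem}

By Theorem~\ref{thm:spheres} the conjecture fails in dimensions $3$ and $7$. We do not decide which other odd-dimensional $Y$, for example $\mathbb S^5$, satisfy $\beta(Y)=\dim Y$.

Theorem~\ref{thm:S3} is proved in Section~\ref{sec:pairs} by an explicit formula; the same formula, with a point replaced by a submanifold, gives Theorem~\ref{thm:spheres} in Section~\ref{sec:spheres}. Sections~\ref{sec:complexification} and~\ref{sec:monodromy} prove Theorem~\ref{thm:necessary} by monodromy and Hodge theory on a family of hypersurfaces. The two parts can be read independently.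

\section{Local algebra on a nonsingular variety}\label{sec:local}

Let $X\subset\mathbb R^N$ be a compact connected nonsingular algebraic subset of dimension $m$, and let $\mathcal R(X)$ be its ring of regular functions, i.e.\ of quotients $p/q$ of polynomial functions with $q$ nowhere zero on $X$. It is Noetherian, being a localization of a quotient of a polynomial ring. For $x\in X$ let $\mathcal O_x$ be the localization of $\mathcal R(X)$ at the maximal ideal of functions vanishing at $x$, and $\mathfrak m_x$ the maximal ideal of $\mathcal O_x$. Nonsingularity means that $\mathcal O_x$ is a regular local ring of dimension $m$ for every $x\in X$, and $\mathfrak m_x/\mathfrak m_x^2=T_x^*X$. So elements of $\mathfrak m_x$ with independent differentials at $x$ are part of a regular system of parameters. If there are $k$ of them, the quotient of $\mathcal O_x$ by the ideal they generate is a regular local ring of dimension $m-k$, in particular a domain.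

For $Z\subset X$ Zariski closed let $I(Z)\subset\mathcal R(X)$ be the ideal of functions vanishing on $Z$, and $I(Z)_x=I(Z)\mathcal O_x$. We say that $Z$ is nonsingular of dimension $m-n$ if for every $x\in Z$ the ring $\mathcal O_x/I(Z)_x$ is regular of dimension $m-n$. Then $I(Z)_x$ is generated by $n$ elements $t_1,\dots,t_n$ with independent differentials at $x$. Near $x$ the set $Z$ is the common zero set of the $t_k$. So $Z$ is a smooth submanifold of codimension $n$, and $T_xZ$ is the common kernel of the differentials at $x$ of the elements of $I(Z)$; these differentials span an $n$-dimensional space.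

\begin{lemma}\label{lem:local}
Let $Z\subset X$ be nonsingular Zariski closed of dimension $m-n$, let $I=I(Z)$ and $x\in Z$.
\begin{enumerate}
\item[\textup{(i)}] Any $n$ elements $u_1,\dots,u_n\in I$ with independent differentials at $x$ generate $I_x=I\mathcal O_x$.
\item[\textup{(ii)}] In the situation of \textup{(i)} there is $\sigma\in\mathcal R(X)$ with $\sigma(x)\ne0$ and $\sigma I\subset(u_1,\dots,u_n)\mathcal R(X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Write $u_i=\sum_k m_{ik}t_k$ with $m_{ik}\in\mathcal O_x$. Then $du_i=\sum_k m_{ik}(x)\,dt_k$ at $x$, so $\det(m_{ik})(x)\ne0$. The matrix $(m_{ik})$ is therefore invertible over $\mathcal O_x$, and the $t_k$ lie in the ideal of the $u_i$.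

(ii) Let $r_1,\dots,r_l$ generate $I$. By (i) each $r_j$ is a combination of the $u_i$ over $\mathcal O_x$. Clearing denominators gives $\sigma_j\in\mathcal R(X)$ with $\sigma_j(x)\neq0$ and $\sigma_jr_j\in(u_1,\dots,u_n)\mathcal R(X)$; take $\sigma=\sigma_1\cdots\sigma_l$.
\end{proof}

A single point $Z=\{a\}$ is the case $n=m$, with $I_a=\mathfrak m_a$.

\section{Orthogonal pairs and the sphere $\mathbb S^3$}\label{sec:pairs}

\subsection{From orthogonality to the unit sphere}

To realize a homotopy class we look for a regular map $h:X\to\mathbb S^n$ with a prescribed preimage of one point and prescribed derivative along it. The derivative is easy to arrange. The difficulty is the equation $|h|=1$, a quadratic constraint on regular functions. In a division algebra it can be traded for a linear one.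

Let $A=\mathbb C,\mathbb H$ or $\mathbb O$, so $\dim_{\mathbb R}A=n+1$ with $n=1,3,7$. Let $\langle\,,\rangle$ be the Euclidean inner product and $\operatorname{Im}A$ the orthogonal complement of $\mathbb R1$, with orthonormal basis $e_1,\dots,e_n$. We use only that the product is bilinear with unit $1$, that $|ab|=|a||b|$, and that $bb^{-1}=1$ for $b\ne0$ and $b^{-1}=\bar b/|b|^2$. Neither commutativity nor associativity is needed. The unit sphere of $A$ is $\mathbb S^n$, and $T_{-1}\mathbb S^n=\operatorname{Im}A$.

\begin{lemma}\label{lem:cayley}
Let $X$ be a nonsingular real algebraic variety, and let $u,v:X\to A$ be regular maps without common zero such that $\langle u,v\rangle=0$ on $X$. Then $u-v$ is nowhere zero, and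
\[
h=(u+v)(u-v)^{-1}
\]
is a regular map $X\to\mathbb S^n$ with $h^{-1}(-1)=u^{-1}(0)$. If $u(x)=0$, then $dh_x=-2\,du_x\cdot v(x)^{-1}$.
\end{lemma}

\begin{proof}
Since $|u+v|^2-|u-v|^2=4\langle u,v\rangle=0$, we have $|u+v|=|u-v|$. If $u-v$ vanished at $x$, so would $u+v$, hence both $u$ and $v$, which is excluded. So $h=(u+v)\,\overline{(u-v)}/|u-v|^2$ is regular and $|h|=1$. As $1=(u-v)(u-v)^{-1}$,
\[
h+1=\bigl((u+v)+(u-v)\bigr)(u-v)^{-1}=2u\,(u-v)^{-1},
\]
which vanishes exactly where $u$ does. Differentiating at a zero $x$ of $u$ gives $dh_x=2\,du_x\cdot(-v(x))^{-1}$.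
\end{proof}

It remains to find orthogonal pairs. We look for $u=u_0+\sum u_ie_i$ and $v=s-\sum c_ie_i$ with real regular functions $u_0,u_i,s,c_i$; then $\langle u,v\rangle=0$ reads
\begin{equation}\label{eq:relation}
s\,u_0=\sum_{i=1}^n c_iu_i .
\end{equation}
So we need one linear relation among the components of $u$, with a coefficient $s$ that does not vanish where $u$ does. Such relations are what ideal theory supplies.

\begin{example}[Plane curves, $A=\mathbb C$]\label{ex:curve}
Let $X=\{P=0\}\subset\mathbb R^2$ be a compact connected curve with $dP\ne 0$ along $X$, positioned so that $0\in X$ and $P_y(0)\ne0$. Write $P=xA_1+yB$ with polynomials $A_1,B$, so $B(0)=P_y(0)\neq0$. Put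
\[
u=(x^2+y^2)+\sqrt{-1}\,x,\qquad v=B-\sqrt{-1}\,(Bx-A_1y).
\]
On $X$ we have $\langle u,v\rangle=B(x^2+y^2)-x(Bx-A_1y)=y(By+A_1x)=yP=0$. The only zero of $u$ is the origin, where $v=B(0)\ne0$. So $h=(u+v)/(u-v)$ is a regular map $X\to\mathbb S^1$ with $h^{-1}(-1)=\{0\}$. Moreover $dh_0=-2B(0)^{-1}\sqrt{-1}\,dx$ is nonzero on $T_0X$, which is not vertical. Hence $\deg h=\pm1$, and the powers $h^k$, $k\in\mathbb Z$, realize all degrees.

The component $u_1=x$ has the right derivative at $0$ but may have other zeros on $X$; $u_0=x^2+y^2$ removes these without disturbing the derivative at the origin; and the relation $By=-A_1x$, which says that $x$ generates the ideal of $0$ near $0$, yields \eqref{eq:relation}.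
\end{example}

\subsection{Proof of Theorem~\ref{thm:S3}}

Let $X\subset\mathbb R^N$ have dimension $3$ and let $A=\mathbb H$. Translate so that a chosen point $a\in X$ is the origin, and order the coordinates so that $dx_1,dx_2,dx_3$ are independent on $T_aX$. Lemma~\ref{lem:local}(ii), applied to $Z=\{a\}$ and $x_1,x_2,x_3$, gives $s,b_{ij}\in\mathcal R(X)$ with $s(a)\ne0$ and
\[
s\,x_j=\sum_{i=1}^3b_{ij}x_i\qquad(1\le j\le N).
\]
Put $u_0=\sum_{j=1}^Nx_j^2$, $u_i=x_i$ for $i=1,2,3$, and $c_i=\sum_jx_jb_{ij}$. Then
\[
s\,u_0=\sum_jx_j(sx_j)=\sum_{i=1}^3c_iu_i,\qquad c_i(a)=0,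
\]
so $u=u_0+\sum u_ie_i$ and $v=s-\sum c_ie_i$ are orthogonal. Since $u_0=|x|^2$, we have $u^{-1}(0)=\{a\}$, and $v(a)=s(a)\neq0$. Lemma~\ref{lem:cayley} gives a regular map $h:X\to\mathbb S^3$ with $h^{-1}(-1)=\{a\}$. As $du_0=0$ at $a$,
\[
dh_a=-\tfrac{2}{s(a)}\sum_{i=1}^3dx_i\,e_i:\ T_aX\to\operatorname{Im}\mathbb H ,
\]
which is an isomorphism. So $-1$ is a regular value with exactly one preimage: $\deg h=\pm1$ if $X$ is oriented, and the mod $2$ degree of $h$ is $1$ in any case.

By Hopf's theorem, homotopy classes of maps $X\to\mathbb S^3$ are classified by the degree in $\mathbb Z$ if $X$ is orientable, and by the degree in $\mathbb Z/2$ otherwise. In the nonorientable case, $h$ and a constant map represent both classes. In the orientable case, note that $\mathbb S^3\subset\mathbb H$ is a group with regular multiplication $\mu$ and inversion, and that $\mu^*\omega=\omega\otimes1+1\otimes\omega$ for a generator $\omega$ of $H^3(\mathbb S^3;\mathbb Z)$. Hence $(h'h'')^*\omega=h'^*\omega+h''^*\omega$ for maps $h',h'':X\to\mathbb S^3$, so degrees add under pointwise multiplication, and $h^k$, $k\in\mathbb Z$, is a regular map of degree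 $k\deg h$. Every degree occurs, which proves the first statement.

Thus $\beta(\mathbb S^3)\ge3$, and equality holds by (a). Finally, $\mathbb S^3$ is compact, nonsingular and irreducible, and it is not isomorphic to $\mathbb S^1$. \qed

\section{Maps into $\mathbb S^1,\mathbb S^3,\mathbb S^7$ from arbitrary varieties}\label{sec:spheres}

If $\dim X>n$, the preimage of a point is a submanifold rather than a point, and the degree is replaced by Pontryagin's invariant. Let $g:X\to\mathbb S^n$ be smooth with regular value $y$. Then $Z=g^{-1}(y)$ is a submanifold, and a basis of $T_y\mathbb S^n$, pulled back by the isomorphisms $dg_x|_{\nu_x}$ where $\nu$ is the normal bundle of $Z$, frames $\nu$. By Pontryagin's theorem \cite[\S 7]{Milnor} two smooth maps whose framed submanifolds are framed cobordant are homotopic. In particular, two maps with the same $Z$, at the same regular value, and with homotopic framings are homotopic: a homotopy of framings is a framing of $Z\times[0,1]$.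

\begin{proof}[Proof of Theorem~\ref{thm:spheres}]
\emph{\textup{(i)}$\Rightarrow$\textup{(ii)}.} Let $h$ be a regular map homotopic to $\varphi$, let $y$ be a regular value of $h$ (Sard), and let $Z=h^{-1}(y)$, which is Zariski closed. If $Z=\varnothing$ there is nothing to prove. Let $x\in Z$. Let $h_1,\dots,h_n$ be the components of $h$ in an orthonormal basis of $y^\perp$; they vanish on $Z$. Near $y$ the sphere is a graph over $y^\perp$, so near $x$ the set $Z$ is $\{h_1=\dots=h_n=0\}$, and the $dh_i$ are independent at $x$. So $\mathcal O_x/J$, where $J=(h_1,\dots,h_n)\subset I(Z)_x$, is a domain of dimension $m-n$. It maps onto $\mathcal O_x/I(Z)_x$, the local ring of $Z$ at $x$. The dimension of this ring is the largest dimension of an irreducible component of $Z$ through $x$. These components cover a neighborhood of $x$ in $Z$, which is an $(m-n)$-dimensional manifold, so the dimension is at least $m-n$. A proper quotient of a Noetherian local domain has smaller dimension, so $J=I(Z)_x$, and $Z$ is nonsingular of dimension $m-n$.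

\emph{\textup{(ii)}$\Rightarrow$\textup{(i)}.} Let $A$ be as in Section~\ref{sec:pairs}. Composing $g$ with a rotation in the connected group $SO(n+1)$, which does not change its homotopy class, we may assume $y=-1$. Let $Z=g^{-1}(-1)$. If $Z=\varnothing$, then $g$ is null-homotopic and we are done, constant maps being regular. Assume $Z\ne\varnothing$. Let $I=I(Z)=(r_1,\dots,r_l)$ and $\theta=\operatorname{Im}g:X\to\operatorname{Im}A\cong\mathbb R^n$. Then $\theta=0$ on $Z$, and $d\theta_x=dg_x$ for $x\in Z$. Let $\nu$ be the orthogonal complement of $TZ$ in $TX|_Z$ for some Riemannian metric; norms of tangent vectors and operator norms refer to this metric. Since $dg_x$ is an isomorphism on $\nu_x$ and $Z$ is compact, there is $c>0$ with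
\begin{equation}\label{eq:c}
|d\theta_xw|\ge c|w|\qquad(x\in Z,\ w\in\nu_x).
\end{equation}
We shall construct a regular $h$ with $h^{-1}(-1)=Z$ and with $dh_x$ close to a positive multiple of $dg_x$ along $Z$.

\emph{Step 1: the components $u_1,\dots,u_n$.} In view of Lemma~\ref{lem:cayley} we want $u_i\in I$ such that $u'=(u_1,\dots,u_n)$ satisfies
\begin{equation}\label{eq:approx}
\|d(u'+\theta)_x\|<c/2\qquad\text{for all }x\in Z.
\end{equation}
First, each component of $-\theta$ is of the form $\sum_ja_jr_j$ with $a_j\in C^\infty(X)$. By a partition of unity this is a local statement. Near a point outside $Z$ some $r_j$ is nonzero, and one divides by it. Near $x\in Z$, the differentials of the $r_j$ at $x$ span an $n$-dimensional space, so $n$ of the $r_j$ have independent differentials. By Lemma~\ref{lem:local}(i) these generate $I_x$, hence cut out $Z$ near $x$; they can be taken as the first $n$ local coordinates of $X$, and Hadamard's lemma writes any smooth function vanishing on $Z$ as a combination of them. Now write the $i$th component as $-\theta_i=\sum_ja_{ij}r_j$, approximate $a_{ij}$ uniformly by polynomials $p_{ij}$, and put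 $u_i=\sum_jp_{ij}r_j\in I$. Since $r_j=0$ on $Z$, there
\[
d(u_i+\theta_i)=\sum_j(p_{ij}-a_{ij})\,dr_j ,
\]
which is as small as desired. By \eqref{eq:c} and \eqref{eq:approx}, $|du'_xw|\ge\frac c2|w|$ for $w\in\nu_x$, so $du_1,\dots,du_n$ are independent at each $x\in Z$.

\emph{Step 2: the relation.} Let $u_0=\sum_jr_j^2$, so that $u_0^{-1}(0)=Z$ and $du_0=0$ on $Z$. Let $J=(u_1,\dots,u_n)\subset I$. By Lemma~\ref{lem:local}(ii), for every $x\in Z$ the ideal $(J:I)=\{\sigma\in\mathcal R(X):\sigma I\subset J\}$ has an element not vanishing at $x$. By compactness finitely many $\sigma_k\in(J:I)$ have no common zero on $Z$. Put $s=\sum_k\sigma_k^2\in(J:I)$; then $s>0$ on $Z$. Write $sr_j=\sum_ib_{ij}u_i$ with $b_{ij}\in\mathcal R(X)$. Then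
\[
s\,u_0=\sum_jr_j(sr_j)=\sum_ic_iu_i,\qquad c_i=\sum_jr_jb_{ij}\in I .
\]

\emph{Step 3: the map $h$.} The maps $u=u_0+\sum u_ie_i$ and $v=s-\sum c_ie_i$ are orthogonal, $u^{-1}(0)=Z$, and $v=s>0$ on $Z$. Lemma~\ref{lem:cayley} gives a regular map $h:X\to\mathbb S^n$ with $h^{-1}(-1)=Z$ and, for $x\in Z$,
\[
dh_x=-\tfrac2{s(x)}\,du'_x=\tfrac2{s(x)}\,(d\theta_x+\varepsilon_x),\qquad \varepsilon_x=-d(u'+\theta)_x,\quad\|\varepsilon_x\|<c/2 .
\]
In particular $dh_x$ is onto, so $-1$ is a regular value of $h$. For $\tau\in[0,1]$ put $\lambda=(1-\tau)+2\tau/s(x)>0$. Then
\[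
(1-\tau)\,dg_x+\tau\,dh_x=\lambda\Bigl(d\theta_x+\tfrac{2\tau}{s(x)\lambda}\,\varepsilon_x\Bigr),\qquad0\le\tfrac{2\tau}{s(x)\lambda}\le1 .
\]
By \eqref{eq:c} this is injective on $\nu_x$, hence an isomorphism onto $\operatorname{Im}A$, for every $\tau$. So $g$ and $h$ define the same submanifold $Z$ with homotopic framings, and they are homotopic by Pontryagin's theorem. Hence $\varphi\simeq g\simeq h$.

\emph{The case $m\le n$.} The map $\varphi$ is homotopic to a smooth map, which has a regular value $y$. The preimage of $y$ is empty if $m<n$, and finite if $m=n$; a finite set is Zariski closed and, if nonempty, nonsingular of dimension $0$. So (ii) holds. Taking $m=n$ we get $\beta(\mathbb S^n)\ge n$, and equality holds by (a).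
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:fake}]
If $\beta(Y)=n$, the supremum defining $\beta(Y)$ is finite, hence attained, and the defining property holds for $n$. So a homotopy equivalence $\mathbb S^n\to Y$ is homotopic to a regular map, which is again a homotopy equivalence. Conversely, let $\psi:\mathbb S^n\to Y$ be a regular map with homotopy inverse $\psi'$, and let $\varphi:X\to Y$ be continuous, with $X$ compact connected nonsingular of dimension $n$. By Theorem~\ref{thm:spheres}, $\psi'\varphi$ is homotopic to a regular map $h$, and $\varphi\simeq\psi\psi'\varphi\simeq\psi h$, which is regular. So $\beta(Y)\ge n$, and equality holds by (a).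
\end{proof}

\section{Complexifications and the even-dimensional case}\label{sec:complexification}

From now on $Y\subset\mathbb R^N$ is compact, nonsingular and irreducible of dimension $n\ge1$, and $W\to\overline Y$ is a complexification (Definition~\ref{def:complexification}).

\subsection{What a complexification looks like}\label{subsec:cx}

\emph{$W(\mathbb C)$ is connected.} The fraction field $K$ of $\mathbb R[x_1,\dots,x_N]/I(Y)$, where $I(Y)$ is the ideal of polynomials vanishing on $Y$, is formally real: if a sum of squares of functions vanishes on $Y$, each function vanishes on $Y$. So $-1$ is not a square in $K$, $K\otimes_{\mathbb R}\mathbb C=K(\sqrt{-1})$ is a field, and $\overline Y$ remains irreducible over $\mathbb C$. The same holds for $W$, which is birational to $\overline Y$ and smooth, so $W(\mathbb C)$ is a connected compact K\"ahler manifold of complex dimension $n$.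

\emph{$Y$ is a union of components of $W(\mathbb R)$.} As $Y$ is Zariski closed in $\mathbb R^N$, $Y=\overline Y(\mathbb R)\cap\mathbb R^N$ is open in $\overline Y(\mathbb R)$, and it consists of smooth points of $\overline Y$. Since $W\to\overline Y$ is an isomorphism over these, $Y$ is open in the compact $n$-manifold $W(\mathbb R)$. Being compact, it is also closed.

\emph{Regular maps extend to complex neighborhoods.} Let $V\subset\mathbb P^M$ be a smooth irreducible complex projective variety of dimension $n$ defined over $\mathbb R$, with $X=V(\mathbb R)\ne\varnothing$. Then $X$ is Zariski dense in $V$, because it is locally a copy of $\mathbb R^n\subset\mathbb C^n$, on which a nonzero holomorphic function cannot vanish identically. The functions $z_iz_j/\sum z_k^2$ of the homogeneous coordinates make $X$ a real algebraic variety isomorphic to an algebraic subset of a Euclidean space. So the components of a regular map $f:X\to Y$ are quotients of polynomials in these functions, with denominators vanishing nowhere on $X$; they extend to rational functions on $V$ that are regular on a Zariski open neighborhood of $X$. By density the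 equations of $Y$ continue to hold there. As $f(X)\subset Y$ lies in the smooth locus of $\overline Y$, after shrinking the neighborhood we obtain a Zariski open $U\subset V$ containing $X$ and a morphism
\[
f_U:U\to W_{\mathbb C}\qquad\text{with }f_U|_X=f .
\]

\subsection{Proof that (1) implies (2)}

Let $\beta(Y)=n\ge2$. If $H_k(Y;\mathbb Z/2)\ne0$ for some $0<k<n$, then (b) gives $\beta(Y)\le n-2$ or $\beta(Y)\le n/2$, both less than $n$. So every component $Y_0$ is a $\mathbb Z/2$-homology sphere. Since $n\ge2$, $H^1(Y_0;\mathbb Z/2)=0$, hence $w_1(Y_0)=0$ and $Y_0$ is orientable. By (1), $[Y_0]=0$ in $H_n(W(\mathbb C);\mathbb Q)$.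

Suppose $n$ were even. Then $\chi(Y_0)=2$. Multiplication by $\sqrt{-1}$ identifies $TY_0$ with the normal bundle of $Y_0$ in $W(\mathbb C)$, so the self-intersection number of $Y_0$ in $W(\mathbb C)$ is $\pm\chi(Y_0)=\pm2$. This contradicts $[Y_0]=0$. So $n$ is odd. With (a), this gives $\beta(Y)<\dim Y$ in even positive dimensions. \qed

\begin{remark}
The sphere $\mathbb S^n$ has as complexification its projective closure, a smooth quadric. For odd $n$ a smooth complex quadric of dimension $n$ has no rational cohomology in degree $n$, so for this complexification the condition in (1) is empty. In particular, for $\mathbb S^5$ the quadric gives no obstruction through (1), and Lemma~\ref{lem:cayley} gives no construction.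
\end{remark}

\subsection{The idea of (1), starting from dimension one}\label{subsec:idea}

Let $n=1$, and suppose $\int_{Y_0}\eta\ne0$ for a component $Y_0\cong\mathbb S^1$ of $Y$ and some $\eta\in H^1(W(\mathbb C);\mathbb Q)$. A regular map $f:\mathbb S^1\to Y$ with values in $Y_0$ extends to a rational map from the complexification $\mathbb P^1_{\mathbb C}$ of $\mathbb S^1$ to $W_{\mathbb C}$, which is a morphism because $\mathbb P^1$ is a smooth curve. So $f^*\eta$ is the restriction to $\mathbb S^1$ of a class in $H^1(\mathbb P^1(\mathbb C);\mathbb Q)=0$, and $\int_{\mathbb S^1}f^*\eta=0$. A homeomorphism $\mathbb S^1\to Y_0$ is therefore not homotopic to a regular map, and $\beta(Y)\ne1$.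

The argument used a source $X$ which has a map of nonzero degree to $Y_0$ (we say that $X$ dominates $Y_0$) and is null-homologous in its own complexification $V$. In higher dimensions there are two difficulties.
\begin{itemize}
\item \emph{The map $f$ extends only rationally.} We replace pullback by the correspondence given by the closure of the graph of $f_U$. It still sends $H^n(W)$ to $H^n(V)$.
\item \emph{A sphere need not dominate $Y_0$.} We shall find an $X$ that dominates $Y_0$ and bounds, not in $V$, but in the real locus of a variety $V'$ in which $V$ is a hypersurface. Classes on $V$ restricted from $V'$ then integrate to $0$ over $X$. The remaining part of $H^n(V)$ is the vanishing cohomology. If $V$ is chosen generally, monodromy shows that a correspondence from the fixed variety $W$ cannot reach it.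
\end{itemize}

\section{Proof of Theorem~\ref{thm:necessary}(1)}\label{sec:monodromy}

Let $W$ be a complexification of $Y$ and $Y_0$ an orientable component of $Y$, which we orient, with $[Y_0]\ne0$ in $H_n(W(\mathbb C);\mathbb Q)$. Fix $\eta\in H^n(W(\mathbb C);\mathbb Q)$ with $\int_{Y_0}\eta\ne0$. We construct a compact connected nonsingular variety $X$ of dimension $n$ and a continuous map $X\to Y_0$ that is not homotopic to a regular map $X\to Y$. So $n$ does not have the defining property of $\beta(Y)$. A finite supremum of integers is attained, hence $\beta(Y)\neq n$. Below we write $H^*(W)$ for $H^*(W(\mathbb C))$, and similarly for other varieties.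

\subsection{Hypersurfaces that dominate $Y_0$ and bound}

Let $V'=W\times\mathbb P^1$, of dimension $n+1\ge2$. Let $D\subset Y_0$ be a closed smooth $n$-ball, and let $\Omega\subset Y_0\times\mathbb R\subset V'(\mathbb R)$ be $(Y_0\setminus\operatorname{int}D)\times[-1,1]$ with rounded corners (Figure~\ref{fig:omega}). Then $\partial\Omega$ is the double of $Y_0\setminus\operatorname{int}D$, which is connected and orientable. On one copy let $\kappa$ be the collapsing map $Y_0\setminus\operatorname{int}D\to Y_0/D\cong Y_0$, and let $\kappa$ be constant on the rest. This is a continuous map $\kappa:\partial\Omega\to Y_0$ of degree $\pm1$. Removing $D$ serves to make the source connected: the boundary of the full product $Y_0\times[-1,1]$ is not.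

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\filldraw[fill=gray!20,thick] (30:1.8) arc[start angle=30,end angle=330,radius=1.8]
 arc[start angle=330,end angle=510,radius=0.3]
 arc[start angle=330,end angle=30,radius=1.2]
 arc[start angle=210,end angle=390,radius=0.3] -- cycle;
\draw[dashed] (0,0) circle (1.5);
\node at (0:1.8) {$D$};
\node at (180:2.25) {$\partial\Omega$};
\node at (90:1.5) [fill=gray!20,inner sep=1pt] {$\Omega$};
\node at (0:0.7) {$Y_0$};
\draw[->] (0:0.95) -- (8:1.42);
\end{tikzpicture}
\caption{The region $\Omega$ in $Y_0\times\mathbb R$ for $n=1$. The dashed circle is $Y_0\times\{0\}$, the shaded region is a thickening of $Y_0\setminus\operatorname{int}D$. Its boundary is connected and maps to $Y_0$ with degree $\pm1$: the outer arc is wrapped once around $Y_0$, the rest goes to a point.}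
\label{fig:omega}
\end{figure}

Next we make $\partial\Omega$ algebraic. Choose a smooth function $\psi:V'(\mathbb R)\to\mathbb R$ with regular value $0$, $\Omega=\{\psi\le0\}$ and $\partial\Omega=\psi^{-1}(0)$. Embed $V'\subset\mathbb P^M$ over $\mathbb R$ with homogeneous coordinates $z_k$, and let $L=\mathcal O(1)|_{V'}$. The functions $z_iz_j/\sum z_k^2$ embed $V'(\mathbb R)$ in a Euclidean space. By the $C^1$ Weierstrass theorem, $\psi$ can be $C^1$-approximated by polynomials in these functions, that is, by $F/(\sum z_k^2)^{d/2}$ with $F$ a real form of even degree $d$. Multiplying $F$ by powers of $\sum z_k^2$ we see that for a given accuracy every sufficiently large even $d$ works. Since $h^0(K_{V'}\otimes L^d)$ is, for large $d$, a polynomial in $d$ of degree $n+1$, we can fix such a $d$ with also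
\begin{equation}\label{eq:big}
h^0(K_{V'}\otimes L^d)>h^0(K_{V'})+h^0(\Omega^n_{V'}).
\end{equation}
(This will guarantee holomorphic $n$-forms in the vanishing cohomology of the hypersurfaces below.) Let $E=H^0(V'_{\mathbb C},L^d)$, with real form $E_{\mathbb R}=H^0(V',L^d)$. For $F\in E$ let $V_F=\{F=0\}\subset V'_{\mathbb C}$.

\emph{The real sections.} If $F\in E_{\mathbb R}$ and $\psi_F=F/(\sum z_k^2)^{d/2}$ is sufficiently $C^1$-close to $\psi$ on $V'(\mathbb R)$, then $0$ is a regular value of $(1-t)\psi+t\psi_F$ for all $t\in[0,1]$. So the zero sets of these functions form an isotopy, which extends to an ambient isotopy of $V'(\mathbb R)$. Hence there is a nonempty Euclidean open set $\mathcal U\subset E_{\mathbb R}$ such that for $F\in\mathcal U$ the set $X_F=\{F=0\}\cap V'(\mathbb R)$ is the image of $\partial\Omega$ under a diffeomorphism of $V'(\mathbb R)$ isotopic to the identity. In particular $X_F$ is the boundary of a compact oriented submanifold of $V'(\mathbb R)$, the image of $\Omega$. Composing $\kappa$ with the inverse diffeomorphism gives a map $\kappa_F:X_F\to Y_0$ of degree $\pm1$.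

\emph{The smooth sections.} Let $B\subset E$ be the set of $F$ with $V_F$ smooth of dimension $n$. It is Zariski open, and nonempty by Bertini's theorem. As $n+1\ge2$, each $V_F$ with $F\in B$ is connected by Lefschetz's theorem. A nonempty Euclidean open subset of $E_{\mathbb R}$ is Zariski dense in $E$, so $\mathcal U\cap B\ne\varnothing$. For $F\in\mathcal U\cap B$, $X_F=V_F(\mathbb R)$ is a compact connected nonsingular real algebraic variety of dimension $n$.

\subsection{Vanishing cohomology}

Let $F\in B$, $V=V_F$ and $i:V\hookrightarrow V'_{\mathbb C}$. Let $H_{\mathrm{van}}(V)$ be the kernel of the Gysin map $i_*:H^n(V;\mathbb Q)\to H^{n+2}(V';\mathbb Q)$. The manifolds $V_F$, $F\in B$, form a smooth projective family over the connected manifold $B$. Let $\Gamma=\pi_1(B,F)$, acting on $H^n(V;\mathbb Q)$ by monodromy; the choice of base point is immaterial. We use the following standard facts \cite[Ch.~2--3]{Voisin}.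
\begin{itemize}
\item[(V1)] $H^n(V;\mathbb Q)=i^*H^n(V';\mathbb Q)\oplus H_{\mathrm{van}}(V)$. The sum is $\Gamma$-stable and orthogonal for the intersection form $\langle\,,\rangle$, which is nondegenerate on $H_{\mathrm{van}}(V)$.
\item[(V2)] $H_{\mathrm{van}}(V)$ is spanned by vanishing cycles $\delta$, which form one $\Gamma$-orbit up to sign.
\item[(V3)] $\Gamma$ acts through a group that contains the Picard--Lefschetz transformations $T_\delta(x)=x\pm\langle x,\delta\rangle\delta$.
\end{itemize}
Both summands in (V1) are sub-Hodge structures, being the image and the kernel of maps compatible with the Hodge decompositions. So the projection $H^n(V)\to H_{\mathrm{van}}(V)$ preserves types.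

\begin{lemma}\label{lem:irreducible}
$H_{\mathrm{van}}(V)\otimes\mathbb C$ is an irreducible $\Gamma$-module in the sense that a nonzero $\Gamma$-stable complex subspace is everything.
\end{lemma}

\begin{proof}
Let $P$ be such a subspace and $0\ne x\in P$. By (V1) and (V2) there is a vanishing cycle $\delta$ with $\langle x,\delta\rangle\ne0$, for the bilinear extension of the form. Then $T_\delta x-x=\pm\langle x,\delta\rangle\delta\in P$, so $\delta\in P$. By (V2) all vanishing cycles lie in $P$ and span.
\end{proof}

\begin{lemma}\label{lem:hn0}
$H_{\mathrm{van}}^{n,0}(V)\ne0$.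
\end{lemma}

\begin{proof}
The adjunction sequence $0\to K_{V'}\to K_{V'}\otimes L^d\to K_V\to0$ and \eqref{eq:big} give
\[
h^{n,0}(V)\ge h^0(K_{V'}\otimes L^d)-h^0(K_{V'})>h^0(\Omega^n_{V'})=h^{n,0}(V').
\]
The summand $i^*H^n(V')$ contributes at most $h^{n,0}(V')$ to $h^{n,0}(V)$, so the other summand contributes.
\end{proof}

\subsection{A fixed Hodge structure does not map to general vanishing cohomology}

We have to rule out nonzero maps $H^n(W)\to H_{\mathrm{van}}(V_F)$ compatible with Hodge structures. For special $F$ they may exist. The point is that $W$ is fixed while $V_F$ varies. For general $F$ such a map persists over the whole family. It and its monodromy translates then make the $(n,0)$-part of $H_{\mathrm{van}}$ constant, hence $\Gamma$-stable, contradicting irreducibility.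

Let $p:\widetilde B\to B$ be the universal covering. Let $H_{\mathbb Q}$ be the space of flat sections over $\widetilde B$ of the local system with fiber $H_{\mathrm{van}}(V_{p(b)})$ at $b$. Evaluation identifies $H_{\mathbb Q}$ with $H_{\mathrm{van}}(V_{p(b)})$ for each $b\in\widetilde B$. Let $H=H_{\mathbb Q}\otimes\mathbb C$, and let $F^r_b\subset H$ correspond to the $r$th step of the Hodge filtration of $H_{\mathrm{van}}(V_{p(b)})\otimes\mathbb C$. We write $H=\bigoplus_rH^{r,n-r}_b$ for the corresponding decomposition. The group $\Gamma$, acting on $\widetilde B$ by deck transformations, acts on $H_{\mathbb Q}$ by $(\gamma\sigma)(b)=\sigma(\gamma^{-1}b)$; this is the monodromy action, and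
\begin{equation}\label{eq:equiv}
F^r_{\gamma b}=\gamma F^r_b ,
\end{equation}
because $(\gamma\sigma)(\gamma b)=\sigma(b)$.

For a linear map $\alpha:H^n(W;\mathbb Q)\to H_{\mathbb Q}$ put
\[
N(\alpha)=\{b\in\widetilde B:\ \alpha(F^rH^n(W;\mathbb C))\subset F^r_b\text{ for all }r\}.
\]
This is the set of $b$ for which $\alpha:H^n(W)\to H_{\mathrm{van}}(V_{p(b)})$ is a morphism of Hodge structures: being rational, $\alpha$ commutes with complex conjugation, and $H^{r,n-r}=F^r\cap\overline{F^{n-r}}$, so for $b\in N(\alpha)$ it preserves types. We have $F^r_b=H\cap F^rH^n(V_{p(b)};\mathbb C)$, and $F^rH^n(V_{p(b)};\mathbb C)$ is a holomorphic subbundle of the flat bundle with fiber $H^n(V_{p(b)};\mathbb C)$. So $b\in N(\alpha)$ means that certain holomorphic sections of the quotient bundles vanish at $b$, and $N(\alpha)$ is a closed analytic subset of $\widetilde B$.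

\begin{lemma}\label{lem:zero}
If $N(\alpha)=\widetilde B$, then $\alpha=0$.
\end{lemma}

\begin{proof}
Suppose $\alpha\ne0$. By \eqref{eq:equiv}, $N(\gamma\alpha)=\gamma N(\alpha)=\widetilde B$ for all $\gamma\in\Gamma$. The subspace $\sum_\gamma\gamma\alpha(H^n(W;\mathbb C))$ of $H$ is nonzero and $\Gamma$-stable, hence equals $H$ by Lemma~\ref{lem:irreducible}. Choose $\gamma_1,\dots,\gamma_k$ such that
\[
\bigoplus_{j=1}^kH^n(W;\mathbb C)\to H,\qquad(w_j)\mapsto\sum_j\gamma_j\alpha(w_j),
\]
is onto. For every $b\in\widetilde B$ this map preserves types with respect to the Hodge decomposition of $H$ at $b$. A surjective map preserving direct sum decompositions is surjective on each summand, so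
\[
F^n_b=H^{n,0}_b=\sum_{j=1}^k\gamma_j\alpha\bigl(H^{n,0}(W)\bigr)=:S ,
\]
which does not depend on $b$. By \eqref{eq:equiv}, $\gamma S=\gamma F^n_b=F^n_{\gamma b}=S$, so $S$ is $\Gamma$-stable. It is nonzero by Lemma~\ref{lem:hn0}, so $S=H\neq0$ by Lemma~\ref{lem:irreducible}. But $\overline S=H^{0,n}_b$ is then also $H$, while $H^{n,0}_b\cap H^{0,n}_b=0$ because $n\ge1$. This is a contradiction.
\end{proof}

\begin{lemma}\label{lem:baire}
There is $F\in\mathcal U\cap B$ such that every morphism of rational Hodge structures $H^n(W;\mathbb Q)\to H_{\mathrm{van}}(V_F)$ is zero.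
\end{lemma}

\begin{proof}
Choose a small open ball $\mathcal D\subset B$ centered at a point of $\mathcal U\cap B$, such that $\mathcal D\cap E_{\mathbb R}\subset\mathcal U$. Then $p$ has a holomorphic section $\sigma:\mathcal D\to\widetilde B$. There are only countably many rational linear maps $\alpha$. If $N(\alpha)\neq\widetilde B$, then $N(\alpha)$ is a proper closed analytic subset of a connected manifold and has empty interior, so $\sigma^{-1}(N(\alpha))$ is a closed analytic subset of $\mathcal D$ with empty interior. It contains no nonempty open subset of $\mathcal D\cap E_{\mathbb R}$: a holomorphic function vanishing on an open piece of the real form $E_{\mathbb R}$ vanishes near it in $E$. So it meets $\mathcal D\cap E_{\mathbb R}$ in a closed nowhere dense set. By Baire's theorem there is $F\in\mathcal D\cap E_{\mathbb R}$ with $\sigma(F)\notin N(\alpha)$ whenever $N(\alpha)\neq\widetilde B$.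

If now $\alpha:H^n(W;\mathbb Q)\to H_{\mathrm{van}}(V_F)\cong H_{\mathbb Q}$ is a morphism of Hodge structures, where the isomorphism is evaluation at $\sigma(F)$, then $\sigma(F)\in N(\alpha)$. So $N(\alpha)=\widetilde B$, and $\alpha=0$ by Lemma~\ref{lem:zero}.
\end{proof}

\subsection{End of the proof}

Let $F$ be as in Lemma~\ref{lem:baire}, $V=V_F$, $X=X_F=V(\mathbb R)$, and $i:V\hookrightarrow V'_{\mathbb C}$. Orient $X$ as a boundary in $V'(\mathbb R)$. Suppose that $\kappa_F:X\to Y_0$ is homotopic in $Y$ to a regular map $f:X\to Y$. By Section~\ref{subsec:cx}, $f$ extends to a morphism $f_U:U\to W_{\mathbb C}$ on a Zariski open neighborhood $U\subset V$ of $X$. Let $G\subset V\times W_{\mathbb C}$ be the closure of the graph of $f_U$. It is irreducible of codimension $n$ and defines a class $[G]\in H^{2n}(V\times W;\mathbb Q)$ of type $(n,n)$. Let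
\[
G_*:H^n(W;\mathbb Q)\to H^n(V;\mathbb Q),\qquad G_*\xi=\mathrm{pr}_{1*}\bigl([G]\cup\mathrm{pr}_2^*\xi\bigr).
\]
Cup product with $[G]$ shifts types by $(n,n)$ and $\mathrm{pr}_{1*}$, integration over the $n$-dimensional fiber $W(\mathbb C)$, shifts them by $(-n,-n)$. So $G_*$ is a morphism of Hodge structures.

\emph{Over $U$ the map $G_*$ is pullback by $f_U$.} The set $G\cap(U\times W_{\mathbb C})$ is the graph of $f_U$, the image of the closed embedding $\rho=(\mathrm{id},f_U):U\to U\times W_{\mathbb C}$. Integration along the fibers of $\mathrm{pr}_1$, which are compact, commutes with restriction to the open set $U$. So, by the projection formula,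
\[
(G_*\eta)|_U=\mathrm{pr}_{1*}\bigl(\rho_*1\cup\mathrm{pr}_2^*\eta\bigr)=\mathrm{pr}_{1*}\rho_*\bigl(\rho^*\mathrm{pr}_2^*\eta\bigr)=f_U^*\eta .
\]
Since $X\subset U$ and $f\simeq\kappa_F$ in $Y$,
\begin{equation}\label{eq:nonzero}
\int_XG_*\eta=\int_Xf^*\eta=\deg(\kappa_F)\int_{Y_0}\eta\ne0 .
\end{equation}

\emph{The integral vanishes.} The composition of $G_*$ with the projection $H^n(V;\mathbb Q)\to H_{\mathrm{van}}(V)$ is a morphism of Hodge structures, hence zero by Lemma~\ref{lem:baire}. By (V1), $G_*\eta=i^*\zeta$ with $\zeta\in H^n(V';\mathbb Q)$. But $X$ bounds in $V'(\mathbb R)\subset V'(\mathbb C)$, so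
\[
\int_XG_*\eta=\int_X\zeta=0,
\]
contradicting \eqref{eq:nonzero}. So $\kappa_F$ is not homotopic to a regular map $X\to Y$, and $\beta(Y)\ne n$. This proves (1), and with it Theorem~\ref{thm:necessary}. \qed

\begin{thebibliography}{9}
\bibitem{AASM} \emph{Algebraic Approximation Of Smooth Maps}, \url{https://core.ac.uk/download/222575527.pdf}.
\bibitem{Milnor} Milnor, \emph{Topology from the Differentiable Viewpoint}.
\bibitem{Voisin} Voisin, \emph{Hodge Theory and Complex Algebraic Geometry II}.
\end{thebibliography}

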